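\title{A ramification bound for torsion quotients of semi-stable representations}

\begin{abstract}
Let $p>2$ and let $K$ be a $p$-adic field with perfect residue field and absolute ramification index $e$. Let $T$ be a Galois-stable lattice in a semi-stable representation of $G_K$ with Hodge--Tate weights between $0$ and $r$, and let $L_n/K$ be the extension cut out by $T/p^nT$. Write $r/(p-1)=p^{\alpha}\beta$ with $\alpha\ge0$ an integer and $1/p<\beta\le1$. We prove that $v_K(\mathcal D_{L_n/K})<1+e(n+\alpha+\beta)-p^{-(n+\alpha)}$. This settles a conjectured improvement of a bound of Caruso and Liu, in which $\alpha$ and $\beta$ are determined by $nr$ in place of $r$. When $r$ is a power of $p$, the coefficient of $e$ cannot be lowered. The proof estimates the solutions of the Frobenius equation of the Kisin module of $T$ with a valuation on truncated Witt vectors that gives weight $e/p$ to $p$.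
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $p>2$ be a prime, $\kappa$ a perfect field of characteristic $p$, $W=W(\kappa)$, $K_0=W[1/p]$, and $K$ a finite totally ramified extension of $K_0$ of degree $e$. Let $G_K=\mathrm{Gal}(\bar K/K)$, and let $v_K$ be the valuation on $\bar K$ with $v_K(K^*)=\mathbb Z$. Let $V$ be a semi-stable $p$-adic representation of $G_K$ whose Hodge--Tate weights lie between $0$ and $r$, where $r\ge1$ is an integer, and let $T\subset V$ be a $G_K$-stable $\mathbb Z_p$-lattice. For $n\ge1$ let $L_n$ be the finite extension of $K$ fixed by the kernel of $G_K\to\mathrm{GL}(T/p^nT)$. How ramified can $L_n/K$ be, in terms of $p$, $e$, $r$ and $n$ alone?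

We measure ramification by $v_K(\mathcal D_{L_n/K})$, where $\mathcal D$ denotes the different. This number is $0$ for unramified extensions and less than $1$ for tamely ramified ones, so a bound on it is a bound on wild ramification. A condition on the weights alone gives no bound: for any finite Galois extension $L/K$, the lattice $\mathbb Z_p[\mathrm{Gal}(L/K)]$ has all weights equal to $0$ and $L_n=L$. Replacing $T$ by its dual does not change $L_n$, so the sign convention for Hodge--Tate weights plays no role.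

Fix a uniformizer $\pi$ of $K$, elements $\pi_l\in\bar K$ with $\pi_0=\pi$ and $\pi_{l+1}^p=\pi_l$, and a compatible system $(\zeta_{p^l})$ of primitive $p^l$-th roots of unity. Put $K_l=K(\pi_l)$ and let $\chi$ be the cyclotomic character. Three examples suggest the shape of the answer.
\begin{itemize}
\item For $K=K_0$ and $T=\mathbb Z_p(1)$ we have $L_n=K_0(\zeta_{p^n})$. The derivative of the cyclotomic polynomial at $\zeta=\zeta_{p^n}$ is $p^n\zeta^{-1}/(\zeta^{p^{n-1}}-1)$, so $v_K(\mathcal D_{L_n/K})=n-\frac1{p-1}$.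
\item Let $x=\pi$ or $x\in1+\pi\mathcal O_K$, choose compatible roots $x^{1/p^l}$ (the $\pi_l$ if $x=\pi$), and define $c_x:G_K\to\mathbb Z_p$ by $g(x^{1/p^l})=\zeta_{p^l}^{c_x(g)}x^{1/p^l}$. The \emph{Kummer lattice} $\mathcal K_x=\mathbb Z_p\mathbf e_1\oplus\mathbb Z_p\mathbf e_0$, with $g\mathbf e_1=\chi(g)\mathbf e_1$ and $g\mathbf e_0=\mathbf e_0+c_x(g)\mathbf e_1$, spans a semi-stable representation with $r=1$ (Section~\ref{sec:sharp}), and $L_n=K(\zeta_{p^n},x^{1/p^n})$. For $x=\pi$ the field $L_n$ contains $K_n$, and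
\begin{equation}\label{eq:Kl}
v_K(\mathcal D_{K_l/K})=v_K\bigl(p^l\pi_l^{p^l-1}\bigr)=1+el-p^{-l}.
\end{equation}
\item For $r=p^a$, a suitable lattice in the $r$-th symmetric power of the dual of $\mathcal K_x[1/p]$ has $x^{1/p^{n+a}}\in L_n$ (Lemma~\ref{lem:sym}).
\end{itemize}
In these examples one more power of $p$ costs $e$, and multiplying $r$ by $p$ costs as much as raising $n$ by one. One is led to expect a bound of the form $1+e(n+C)$ with $C$ close to $\log_pr$ and independent of $n$.

For $n\ge1$ write $\frac{nr}{p-1}=p^{\alpha_n}\beta_n$ with $\alpha_n\ge0$ an integer and $\frac1p<\beta_n\le1$. Caruso and T.~Liu proved \cite[Theorem~2]{AZ} that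
\begin{equation}\label{eq:CL}
v_K(\mathcal D_{L_n/K})\le1+e(n+\alpha_n+\beta_n)-\frac1{p^{n+\alpha_n}}.
\end{equation}
Here $\alpha_n$ grows like $\log_pn$. It is conjectured in \cite[Conjecture~3]{AZ} that \eqref{eq:CL} remains true for every $n\ge1$ when $\alpha_n,\beta_n$ are replaced by $\alpha_1,\beta_1$.

\subsection*{Results}
The conjecture holds, with strict inequality.

\begin{theorem}\label{thm:main}
Let $K,V,T,r$ be as above, let $n\ge1$, and let $\alpha\ge0$ be any integer with $p^\alpha(p-1)\ge r$. Put $\beta=\frac{r}{p^\alpha(p-1)}\le1$. Then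
\[
v_K(\mathcal D_{L_n/K})<1+e(n+\alpha+\beta)-\frac1{p^{n+\alpha}}.
\]
\end{theorem}

The choice $\alpha=\alpha_1$, $\beta=\beta_1$ is the conjecture. It is the smallest admissible $\alpha$ and the best one, because raising $\alpha$ by one replaces $\alpha+\beta$ by $\alpha+1+\beta/p$. The second result is not used in the proof of the first; it shows that the coefficient of $e$ is optimal when $r$ is a power of $p$.

\begin{theorem}\label{thm:sharp}
Let $r=p^a$ with $a\ge0$, so that $\alpha_1=a$ and $\beta_1=\frac1{p-1}$. For all $n\ge1$ and $\eta>0$ there are $K,V,T$ as above, with $V$ crystalline and $e$ arbitrarily large, such that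
\[
v_K(\mathcal D_{L_n/K})>e(n+\alpha_1+\beta_1-\eta).
\]
\end{theorem}

\subsection*{The method}
Put $s=n+\alpha$. By \eqref{eq:Kl}, the bound of Theorem~\ref{thm:main} equals $v_K(\mathcal D_{K_s/K})+e\beta$. It therefore suffices to find a finite extension $M_s/K_s$ that contains $L_n$ and satisfies $v_K(\mathcal D_{M_s/K_s})<e\beta$.

The Kisin module of $T$ embeds $T/p^nT$ into the finite set $\mathcal T$ of solutions of an equation $\varphi(x)=x\Lambda$ in Witt vectors of length $n$ over a field of characteristic $p$ (Section~\ref{sec:background}). The tool of the paper is a valuation-like function $w_{e/p}$ on these Witt vectors, together with a threshold $c$ such that two solutions whose difference has $w_{e/p}>c$ are equal (Section~\ref{sec:w}). Three estimates against this one threshold follow. The action of $G_{K_s}$ on $T/p^nT$ agrees with the coordinatewise action on $\mathcal T$ up to an error beyond $c$ (Section~\ref{sec:action}). The field $\mathcal L$ of characteristic $p$ generated by the coordinates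 of $\mathcal T$ has small different (Section~\ref{sec:L}). Finally $\mathcal L$ lifts to an extension $M_s/K_s$ with the same different, and $\mathrm{Gal}(\bar K/M_s)$ moves the elements of $\mathcal T$ only by errors beyond $c$ (Sections \ref{sec:lift} and~\ref{sec:proof}).

\section{Background}\label{sec:background}

\subsection*{Differents}
Let $F$ be a complete discretely valued field with perfect residue field, and $v$ its valuation, extended to an algebraic closure. We use the following textbook facts.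
\begin{enumerate}
\item[(D1)] If $z$ is a root of an Eisenstein polynomial $P$ of degree $\nu$ over $F$, then $F(z)/F$ is totally ramified of degree $\nu$ with uniformizer $z$, its ring of integers is $\mathcal O_F[z]\simeq\mathcal O_F[X]/(P)$, and $v(\sum_{k<\nu}c_kz^k)=\min_k(v(c_k)+kv(z))$ for $c_k\in F$. Conversely, the minimal polynomial of a uniformizer of a totally ramified extension is Eisenstein.
\item[(D2)] If $L/F$ is finite separable and $\mathcal O_L=\mathcal O_F[z]$ with minimal polynomial $P$, then $v(\mathcal D_{L/F})=v(P'(z))=\sum_{z'\ne z}v(z-z')$, the sum running over the other roots of $P$.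
\item[(D3)] For $F\subset L'\subset L$ we have $v(\mathcal D_{L/F})=v(\mathcal D_{L/L'})+v(\mathcal D_{L'/F})$, both terms are nonnegative, and the different of an unramified extension is trivial.
\item[(D4)] (Krasner's lemma.) If $z$ is separable over $F$, $y$ is algebraic over $F$, and $v(y-z)>v(z'-z)$ for all conjugates $z'\ne z$, then $F(z)\subset F(y)$.
\end{enumerate}

\subsection*{The tilt}
Let $\mathbf C$ be the completion of $\bar K$, and let $\mathcal O^\flat$ be the set of sequences $x=(x^{(0)},x^{(1)},\dots)$ in $\mathcal O_{\mathbf C}$ with $(x^{(l+1)})^p=x^{(l)}$. With componentwise multiplication and the addition $(x+y)^{(l)}=\lim_m(x^{(l+m)}+y^{(l+m)})^{p^m}$, it is a complete valuation ring of characteristic $p$ for $v^\flat(x)=v_K(x^{(0)})$, and its fraction field $\mathbf C^\flat$ is algebraically closed. The group $G_K$ acts componentwise and preserves $v^\flat$. The residue field $\bar\kappa$ embeds in $\mathcal O^\flat$ by $\lambda\mapsto([\lambda^{1/p^l}])_l$. Put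
\[
v_l=p^lv_K,\qquad q_l=v_l(p)=ep^l,\qquad \mathfrak a_m=\{x\in\mathcal O^\flat: v^\flat(x)\ge m\}.
\]
The map $x\mapsto x^{(l)}$ is multiplicative, satisfies $v_l(x^{(l)})=v^\flat(x)$, and is additive modulo $p$. So $x\mapsto x^{(l)}\bmod p$ is a ring homomorphism $\mathcal O^\flat\to\mathcal O_{\mathbf C}/p$ with kernel $\mathfrak a_{q_l}$.

Let $\varpi=(\pi_l)_l$, so $v^\flat(\varpi)=1$. The sequences with $x^{(0)}=1$ form the group $\mathbb Z_p(1)$. Its generators are the $\varepsilon$ with $\varepsilon^{(1)}\ne1$, and for them $v^\flat(\varepsilon-1)=\lim_mp^mv_K(\varepsilon^{(m)}-1)=\frac{ep}{p-1}$. For $\sigma\in G_K$ define $\varepsilon_\sigma\in\mathbb Z_p(1)$ by $\sigma(\varpi)=\varepsilon_\sigma\varpi$. Then $\sigma$ fixes $K_l$ if and only if $\varepsilon_\sigma$ is a $p^l$-th power in $\mathbb Z_p(1)$.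

\subsection*{Period rings}
Let $A_{\mathrm{inf}}=W(\mathcal O^\flat)$, a $p$-torsion free and $p$-adically complete domain on which the Frobenius $\varphi$ is bijective. The map $\theta(\sum p^i[y_i])=\sum p^iy_i^{(0)}$ is a surjective ring homomorphism $A_{\mathrm{inf}}\to\mathcal O_{\mathbf C}$. For a generator $\varepsilon$ of $\mathbb Z_p(1)$ put
\begin{equation}\label{eq:mu}
\mu=[\varepsilon]-1,\qquad\omega=\varphi^{-1}(\mu)=[\varepsilon^{1/p}]-1,\qquad\xi=\mu/\omega=\sum_{i=0}^{p-1}[\varepsilon^{i/p}].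
\end{equation}
Then $\xi$ generates $\ker\theta$; its reduction modulo $p$ has $v^\flat=e$; and $\theta(\varphi^m(\xi))=p$ for $m\ge1$. Write $\gamma_i(y)=y^i/i!$. The ring $A_{\mathrm{cris}}$ is the $p$-adic completion of $A_{\mathrm{inf}}[\gamma_i(\xi):i\ge0]$, it carries a Frobenius $\varphi$, and $B^+_{\mathrm{cris}}=A_{\mathrm{cris}}[1/p]$ embeds in $B^+_{\mathrm{dR}}=\varprojlim_k(A_{\mathrm{inf}}/\xi^k)[1/p]$. Let $\mathrm{Fil}^k$ be the kernel of $B^+_{\mathrm{cris}}\to(A_{\mathrm{inf}}/\xi^k)[1/p]$. The element $t=\log[\varepsilon]\in A_{\mathrm{cris}}$ lies in $\mathrm{Fil}^1$ and satisfies $\varphi(t)=pt$ and $t^{p-1}\in pA_{\mathrm{cris}}$; the ideal $\mathrm{Fil}^1\cap A_{\mathrm{cris}}$ is stable under the $\gamma_i$. Three consequences will be used.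
\begin{enumerate}
\item[(P1)] $\gamma_i(t)\to0$ in $A_{\mathrm{cris}}$. Indeed, write $i=(p-1)a+i_0$ with $0\le i_0<p-1$. Then $\gamma_i(t)=\frac{p^aa!}{i!}\,t^{i_0}\gamma_a(t^{p-1}/p)$, and $v_p(i!)\le a$ because $v_p(i!)\le\frac i{p-1}<a+1$.
\item[(P2)] $\mathrm{Fil}^k\cap A_{\mathrm{inf}}=\xi^kA_{\mathrm{inf}}$. Indeed, $A_{\mathrm{inf}}/\xi^k$ is a successive extension of copies of $\mathcal O_{\mathbf C}$, hence $p$-torsion free (and $p$-adically separated).
\item[(P3)] If $y_i\in\mathrm{Fil}^k\cap p^{-b}A_{\mathrm{cris}}$ for a fixed $b$ and $y_i\to y$ $p$-adically, then $y\in\mathrm{Fil}^k$. Indeed, $A_{\mathrm{cris}}$ maps into the image of $\sum_{i<k}\gamma_i(\xi)A_{\mathrm{inf}}$, which lies in the $p$-adically separated module $\frac1{k!}A_{\mathrm{inf}}/\xi^k$.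
\end{enumerate}

\subsection*{The Kisin module of $T$}
Let $\mathfrak S=W[[u]]$ with $\varphi(u)=u^p$, mapped to $A_{\mathrm{inf}}$ by $u\mapsto[\varpi]$, and let $E=u^e+pE_1(u)$ be the Eisenstein polynomial of $\pi$ over $K_0$. Let $S\subset A_{\mathrm{cris}}$ be Breuil's ring, the $p$-adic completion of $W[u,\gamma_i(E):i\ge0]$, with the derivation $N_S=-u\frac{d}{du}$, which preserves $S$. All that we use of the hypothesis on $V$ is the following statement, taken from \cite{Kisin}, \cite{LiuBreuil} and \cite{LiuNote} (in the last, the theorem on $(\varphi,\hat G)$-modules and its proof).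

\begin{theorem}[Kisin, Liu]\label{thm:input}
After possibly replacing $T$ by its dual, there are a finite free $\mathfrak S$-module $\mathfrak M$ with a semilinear map $\varphi$ whose linearization has cokernel killed by $E^r$, and a semilinear action of $G_K$ commuting with $\varphi$ on $\hat{\mathfrak M}=A_{\mathrm{inf}}\otimes_{\varphi,\mathfrak S}\mathfrak M$, such that:
\begin{enumerate}
\item[(a)] $T\simeq\mathrm{Hom}_{A_{\mathrm{inf}},\varphi}(\hat{\mathfrak M},A_{\mathrm{inf}})$ as $G_K$-modules, where $(\sigma F)(y)=\sigma(F(\sigma^{-1}y))$;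
\item[(b)] $\mathcal M=S[1/p]\otimes_{\varphi,\mathfrak S}\mathfrak M$ carries an operator $N$ and an isomorphism $\mathcal M\simeq S[1/p]\otimes_{K_0}D$ under which $N=N_S\otimes1+1\otimes N_D$ with $N_D$ nilpotent, and in $B^+_{\mathrm{cris}}\otimes_{A_{\mathrm{inf}}}\hat{\mathfrak M}=B^+_{\mathrm{cris}}\otimes_{S[1/p]}\mathcal M$ we have, for $x\in\mathfrak M$ and $\sigma\in G_K$,
\[
\sigma(1\otimes x)=\sum_{i\ge0}\gamma_i(-\log[\varepsilon_\sigma])\,N^i(1\otimes x).
\]
\end{enumerate}
\end{theorem}

The series in (b) converges $p$-adically. The factors $\gamma_i(-\log[\varepsilon_\sigma])$ tend to $0$ by (P1), since $\log[\varepsilon_\sigma]\in\mathbb Z_pt$. The elements $N^i(1\otimes x)$ have bounded denominators, since $N^i(y\otimes\delta)=\sum_j\binom ijN_S^{i-j}(y)\otimes N_D^j(\delta)$ and only finitely many $N_D^j$ are nonzero.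

Choose a basis $e_1,\dots,e_h$ of $\mathfrak M$, put $\hat e_j=1\otimes e_j$, and write $\varphi(e_j)=\sum_ie_i\Lambda_{ij}$. The condition on the cokernel says that there is $\Lambda'\in M_h(\mathfrak S)$ with $\Lambda\Lambda'=\Lambda'\Lambda=E^r$. Fix $n\ge1$ and consider the group of row vectors
\[
\mathcal T=\{x\in W_n(\mathcal O^\flat)^h:\ \varphi(x)=x\Lambda\}.
\]
For $F\in T$ let $x_F$ be the reduction modulo $p^n$ of $(\varphi^{-1}F(\hat e_j))_j$.

\begin{lemma}\label{lem:embed}
The map $F\mapsto x_F$ induces an injective homomorphism $T/p^nT\to\mathcal T$.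
\end{lemma}

\begin{proof}
In $\hat{\mathfrak M}$ we have $\varphi(\hat e_j)=1\otimes\varphi(e_j)=\sum_i\varphi(\Lambda_{ij})\hat e_i$. Applying $F$, then $\varphi^{-1}$, gives $\varphi(x_F)=x_F\Lambda$. If $x_F=0$, then $F$ takes values in $p^nA_{\mathrm{inf}}$, and $p^{-n}F$ is linear and commutes with $\varphi$ because $A_{\mathrm{inf}}$ is $p$-torsion free. So $F\in p^nT$.
\end{proof}

From now on $\alpha$ and $\beta$ are as in Theorem~\ref{thm:main}, and
\begin{equation}\label{eq:const}
s=n+\alpha,\qquad\rho=\frac ep,\qquad c=\rho(n-1)+\frac{re}{p-1},\qquad m_0=\frac{ep^nr}{p-1}=\beta q_s.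
\end{equation}
Note that $1<m_0\le q_s$. The numbers $\rho$, $c$ and $m_0$ do not depend on $\alpha$.

\section{Weighted valuations on truncated Witt vectors}\label{sec:w}

Since $\mathbf C^\flat$ is perfect, every $y\in W_n(\mathbf C^\flat)$ is uniquely $y=\sum_{i<n}p^i[y_i]$. We call the $y_i$ the \emph{Teichm\"uller coordinates} of $y$; its \emph{Witt coordinates} are the $y_i^{p^i}$. For a subring $R\subset\mathbf C^\flat$, the ring $W_n(R)$ consists of the $y$ with Witt coordinates in $R$. For an ideal $\mathfrak a\subset R$, the set $W_n(\mathfrak a)$ of $y$ with Witt coordinates in $\mathfrak a$ is the kernel of $W_n(R)\to W_n(R/\mathfrak a)$. The Frobenius raises all coordinates to the $p$-th power.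

\subsection*{The cases $n=1$ and $n=2$}
How small can a nonzero $x\in\mathcal T$ be? For $n=1$, multiply $\varphi(x)=x\Lambda$ by $\Lambda'$ to get $\varpi^{er}x=\varphi(x)\Lambda'$. If $v$ is the least valuation of an entry of $x$, then $er+v\ge pv$, so $v\le\frac{re}{p-1}=c$. For $n\ge2$ the element $E$ is no longer a monomial, and one has to decide how to compare different coordinates.

Take $n=2$, $h=1$, $\Lambda=E^r$ and $p\nmid r$. Let $\bar E_1\in\mathcal O^\flat$ be the reduction of $E_1$ modulo $p$, a unit because $E$ is Eisenstein. In $W_2$ the product $py$ depends only on $y$ modulo $p$, so $E^r=[\varpi^{er}]+p[r\varpi^{e(r-1)}\bar E_1]$, and for $x=[y_0]+p[y_1]$ the equation $\varphi(x)=xE^r$ reads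
\[
y_0^p=\varpi^{er}y_0,\qquad y_1^p=\varpi^{er}y_1+r\bar E_1\varpi^{e(r-1)}y_0.
\]
Put $v_0=\frac{re}{p-1}$, so $er=(p-1)v_0$. If $y_0=0$ and $y_1\ne0$, then $v^\flat(y_1)=v_0$. If $y_0\ne0$, then $v^\flat(y_0)=v_0$, and the last term of the second equation has valuation $pv_0-e$. We cannot have $v^\flat(y_1)\ge v_0$, for then the two other terms would have valuation at least $pv_0$. So $v^\flat(y_1)<v_0$, the term $y_1^p$ has smaller valuation than $\varpi^{er}y_1$, and
\[
v^\flat(y_1)=v_0-\frac ep.
\]
The two coordinates of such a solution have the same size once $p$ is given the weight $\rho=e/p$. With this weight, $\min(v^\flat(y_0),v^\flat(y_1)+\rho)$ equals $v_0$ or $v_0+\rho=c$ on nonzero solutions. Lemma~\ref{lem:gap} shows that $c$ is the upper bound in general.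

\subsection*{The functions $w_\lambda$}
For real $\lambda\ge0$ and $y=\sum_{i<n}p^i[y_i]$ put
\[
w_\lambda(y)=\min_{0\le i<n}\bigl(v^\flat(y_i)+\lambda i\bigr),
\]
which is infinite only for $y=0$. For vectors and matrices, $w_\lambda$ is the minimum over the entries. We have $w_\lambda\ge0$ on $W_n(\mathcal O^\flat)$. Recall the addition formula
\begin{equation}\label{eq:add}
[a]+[b]=\sum_{i}p^i\bigl[S_i(a^{1/p^i},b^{1/p^i})\bigr],
\end{equation}
where $S_i\in\mathbb F_p[X,Y]$ is homogeneous of degree $p^i$. Since $p$ is odd, $-1=[-1]$.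

\begin{lemma}\label{lem:w}
Let $x,y\in W_n(\mathbf C^\flat)$ and $0\le\lambda\le\lambda'$.
\begin{enumerate}
\item[(i)] $w_\lambda(x\pm y)\ge\min(w_\lambda(x),w_\lambda(y))$ and $w_\lambda(xy)\ge w_\lambda(x)+w_\lambda(y)$.
\item[(ii)] $w_{p\lambda}(\varphi(y))=p\,w_\lambda(y)$, and $w_\lambda$ is $G_K$-invariant.
\item[(iii)] $w_\lambda(y)\ge w_{\lambda'}(y)-(\lambda'-\lambda)(n-1)$.
\item[(iv)] $E$ is invertible in $W_n(\mathbf C^\flat)$ and $w_e(E^{-1})\ge-e$.
\end{enumerate}
\end{lemma}

\begin{proof}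
(i) Fix a real $b$ and call a term $p^l[z]$ admissible if $v^\flat(z)+\lambda l\ge b$. We claim that a finite sum of admissible terms has $w_\lambda\ge b$. By homogeneity, each coordinate in \eqref{eq:add} has valuation at least $\min(v^\flat(a),v^\flat(b))$. So two admissible terms of the same level $l$ can be replaced by one admissible term of each level $l,l+1,\dots,n-1$. Do this at level $0$ until at most one term is left, then at level $1$, and so on; the process ends with the Teichm\"uller expansion of the sum, and all its terms are admissible. The claim applies to $x\pm y=\sum p^i[x_i]+\sum p^i[\pm y_i]$ and to $xy=\sum p^{i+j}[x_iy_j]$.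

(ii) and (iii) follow from the definition, since $\varphi(y)=\sum p^i[y_i^p]$ and $i\le n-1$.

(iv) We have $E=[\varpi]^e(1+y)$ with $y=pE_1[\varpi]^{-e}$. Here $y^n=0$ and $w_e(y)\ge e+0-e=0$ by (i). So $E^{-1}=[\varpi]^{-e}\sum_{m<n}(-y)^m$ has $w_e\ge-e$.
\end{proof}

Part (iv) says that $E$ behaves like the monomial $[\varpi]^e$ as soon as $p$ has weight $e$, and part (ii) says that $\varphi$ turns weight $\rho=e/p$ into weight $e$. This explains the weight found in the example. By (iv), $\Lambda$ is invertible over $W_n(\mathbf C^\flat)$, with $\Lambda^{-1}=\Lambda'E^{-r}$.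

\begin{lemma}[Contraction]\label{lem:contract}
For $z,y\in W_n(\mathbf C^\flat)^h$ we have
\[
w_\rho(z\Lambda^{-1})-c\ge w_e(z)-pc,\qquad w_\rho(\varphi(y)\Lambda^{-1})-c\ge p\,(w_\rho(y)-c).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:w}(i),(iv), $w_e(z\Lambda'E^{-r})\ge w_e(z)-re$. By (iii), passing from $w_e$ to $w_\rho$ loses at most $(e-\rho)(n-1)=(p-1)\rho(n-1)$. The total loss is $re+(p-1)\rho(n-1)=(p-1)c$. The second inequality is the first for $z=\varphi(y)$, by (ii).
\end{proof}

\begin{lemma}[Gap]\label{lem:gap}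
If $x\in\mathcal T$ and $w_\rho(x)>c$, then $x=0$.
\end{lemma}

\begin{proof}
Since $x=\varphi(x)\Lambda^{-1}$, Lemma~\ref{lem:contract} gives $w_\rho(x)-c\ge p(w_\rho(x)-c)$. As $w_\rho(x)-c>0$, this forces $w_\rho(x)=\infty$.
\end{proof}

In the applications we control Witt coordinates. If $y\in W_n(\mathfrak a_m)$, then $v^\flat(y_i)\ge mp^{-i}$. The next lemma is the only numerical inequality behind all comparisons with $c$.

\begin{lemma}[Threshold]\label{lem:threshold}
If $m>m_0/p$, then $mp^{-i}+\rho i>c$ for $0\le i\le n-1$. Consequently: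
\begin{enumerate}
\item[(i)] if $m>m_0/p$, then $w_\rho(y)>c$ for all $y\in W_n(\mathfrak a_m)$;
\item[(ii)] if $m>m_0$, there is $\delta>0$ with $w_e(y)\ge pc+\delta$ for all $y\in W_n(\mathfrak a_m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $j=n-1-i$. Then $m_0p^{-1-i}=p^j\frac{re}{p-1}$, and $p^j-1\ge j(p-1)$ gives
\[
m_0p^{-1-i}+\rho i-c=\frac{re(p^j-1)}{p-1}-\rho j\ge ej-\frac{ej}p\ge0.
\]
This proves the inequality and (i). For (ii), apply it to $m/p$ and multiply by $p$: the number $\delta=\min_i(mp^{-i}+ei)-pc$ is positive.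
\end{proof}

\begin{remark}\label{rem:weight}
The critical coordinate in Lemma~\ref{lem:threshold} is the last one, $i=n-1$: there the factor $p^{-i}$ costs most, but the requirement is only $mp^{-(n-1)}>\frac{re}{p-1}$, as for $n=1$. Earlier coordinates must pay $\rho j$ more, and they gain a factor $p^j$. Without the weight this gain is lost. Lemma~\ref{lem:w}(iii),(iv) give $w_0(E^{-r})\ge-e(r+n-1)$, the proof of Lemma~\ref{lem:gap} then yields the threshold $\frac{e(r+n-1)}{p-1}$ for $w_0$, and to exceed it on $W_n(\mathfrak a_m)$ one needs $mp^{-(n-1)}>\frac{e(r+n-1)}{p-1}$. In effect $r$ is replaced by $r+n-1$, which grows with $n$.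
\end{remark}

\section{The action of $G_{K_s}$}\label{sec:action}

The group $G_K$ acts on $T/p^nT$ and, coordinatewise, on $W_n(\mathcal O^\flat)^h$. If $\sigma$ fixes all $\pi_l$, Theorem~\ref{thm:input}(b) gives $\sigma^{-1}(\hat e_j)=\hat e_j$, hence $x_{\sigma F}=\sigma(x_F)$. But the union of the $K_l$ has unbounded different, so we must work at a finite level. The aim of this section is the following approximate equivariance.

\begin{proposition}\label{prop:action}
For $\sigma\in G_{K_s}$ and $F\in T$ we have $w_\rho\bigl(x_{\sigma F}-\sigma(x_F)\bigr)>c$.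
\end{proposition}

The series in Theorem~\ref{thm:input}(b) has denominators that we do not control, so it gives no estimate in $W_n(\mathcal O^\flat)$ directly. It does show that $\sigma^{-1}(\hat e_j)$ depends only on $\varepsilon_{\sigma^{-1}}$. We can therefore replace $\sigma^{-1}$ by a power $\tau^{p^{s'}}$ with $s'\ge s$ and expand in powers of $\tau-1$, which act integrally on $\hat{\mathfrak M}$. The series is then used only to prove that $(\tau-1)^k\hat e_j$ is divisible by $\mu^k$. In Lemmas \ref{lem:tau}--\ref{lem:omega}, $\varepsilon$ is any generator of $\mathbb Z_p(1)$, and $\mu,\omega,\xi$ are given by \eqref{eq:mu}.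

\begin{lemma}\label{lem:tau}
There is $\tau\in G_K$ that fixes all $p$-power roots of unity and has $\varepsilon_\tau=\varepsilon$.
\end{lemma}

\begin{proof}
Let $K'=K(\zeta_{p^\infty})$. If $X^{p^m}-\pi$ is irreducible over $K'$, some element of $G_{K'}$ sends $\pi_m$ to $\varepsilon^{(m)}\pi_m$. The sets of such elements form a decreasing sequence of closed subsets of the compact group $G_{K'}$, so it suffices to prove irreducibility for all $m$. For $p$ odd, $X^{p^m}-\pi$ is irreducible over a field as soon as $\pi$ is not a $p$-th power in it.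

Suppose that $\pi=y^p$ with $y\in K'$. The extension $K(y)/K$ has degree $p$ by (D1) and lies in an abelian extension. So it is Galois, contains all roots of $X^p-\pi$, and contains $\zeta_p$. The degree $[K(\zeta_p):K]$ divides $p$ and is at most $p-1$, so $\zeta_p\in K$. Let $m\ge1$ be maximal with $\zeta_{p^m}\in K$. Then $\chi$ identifies $\mathrm{Gal}(K'/K)$ with a closed subgroup of $1+p^m\mathbb Z_p\simeq\mathbb Z_p$ not contained in $1+p^{m+1}\mathbb Z_p$, hence with $1+p^m\mathbb Z_p$. Its only subgroup of index $p$ corresponds to $K(\zeta_{p^{m+1}})$, so $K(\pi^{1/p})=K(\zeta_{p^m}^{1/p})$. Kummer theory gives $\pi\in\zeta_{p^m}^jK^{*p}$ for some $j$, which contradicts $v_K(\pi)=1$.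
\end{proof}

The lemma fails for $p=2$: if $K=\mathbb Q_2$ and $\pi=2$, then $\sqrt2=\zeta_8+\zeta_8^{-1}$.

\begin{lemma}\label{lem:ideal}
Let $k\ge0$ and let $I_k$ be the ideal of $a\in A_{\mathrm{inf}}$ with $\varphi^m(a)\in\xi^kA_{\mathrm{inf}}$ for all $m\ge0$. Then $I_k\subset\mu^kA_{\mathrm{inf}}$.
\end{lemma}

\begin{proof}
There is nothing to prove for $k=0$. Let $k=1$ and $a\in I_1$. Write $a=\xi a_1$. For $m\ge1$ we get $0=\theta(\varphi^m(a))=p\,\theta(\varphi^m(a_1))$, so $\varphi(a_1)\in I_1$. The same step applied to $\varphi(a_1)$ gives $a_1=\varphi^{-1}(\xi)a_2$ with $\varphi^2(a_2)\in I_1$. By induction $a$ is divisible by $\xi\varphi^{-1}(\xi)\cdots\varphi^{-j}(\xi)=\mu/\varphi^{-j-1}(\mu)$ for all $j$. The reduction $\bar a$ of $a$ modulo $p$ thus satisfies $v^\flat(\bar a)\ge(1-p^{-j-1})v^\flat(\varepsilon-1)$ for all $j$, so $\varepsilon-1$ divides $\bar a$ and $a=\mu b+pa'$ with $b,a'\in A_{\mathrm{inf}}$. Now $\mu\in I_1$, since $\theta([\varepsilon^{p^m}])=1$. Hence $pa'\in I_1$, and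 $a'\in I_1$ because $\mathcal O_{\mathbf C}$ is $p$-torsion free. Iterating, $a=\mu(b+pb'+p^2b''+\cdots)$ by $p$-adic completeness.

Let $k\ge2$ and $a\in I_k\subset I_1$, and write $a=\mu b$. For $m\ge0$ we have $\varphi^m(\mu)=\xi y_m$ with $y_m=\omega\varphi(\xi)\cdots\varphi^m(\xi)$, and $\theta(y_m)=(\varepsilon^{(1)}-1)p^m\ne0$. From $\xi y_m\varphi^m(b)\in\xi^kA_{\mathrm{inf}}$ we get $y_m\varphi^m(b)\in\xi^{k-1}A_{\mathrm{inf}}$. As $\xi$ is a prime element that does not divide $y_m$, we have $\varphi^m(b)\in\xi^{k-1}A_{\mathrm{inf}}$. So $b\in I_{k-1}$, and we conclude by induction.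
\end{proof}

\begin{lemma}\label{lem:div}
For $\tau$ as in Lemma~\ref{lem:tau}, $(\tau-1)^k\hat e_j\in\mu^k\hat{\mathfrak M}$ for all $j$ and all $k\ge0$.
\end{lemma}

\begin{proof}
Since $\tau$ fixes $\varepsilon$, we have $\varepsilon_{\tau^m}=\varepsilon^m$, and Theorem~\ref{thm:input}(b) gives
\[
(\tau-1)^k\hat e_j=\sum_{i\ge0}\Bigl(\sum_{m=0}^k(-1)^{k-m}\binom km m^i\Bigr)\gamma_i(-t)N^i\hat e_j .
\]
The inner sum is the $k$-th finite difference at $0$ of the polynomial $X^i$, so it is an integer $c_i$ that vanishes for $i<k$. Let $a\in A_{\mathrm{inf}}$ be a coordinate of the left side in the basis $(\hat e_1,\dots,\hat e_h)$. Then $a=\sum_{i\ge k}c_i\gamma_i(-t)s_i$ with $s_i\in S[1/p]$ of bounded denominators. As $\varphi$ preserves $A_{\mathrm{cris}}$, it is $p$-adically continuous, and $\varphi^m(a)=\sum_{i\ge k}c_i\gamma_i(-p^mt)\varphi^m(s_i)$. Each term lies in $\mathrm{Fil}^k$ because $t\in\mathrm{Fil}^1$. By (P3) and (P2), $\varphi^m(a)\in\xi^kA_{\mathrm{inf}}$ for all $m\ge0$, and Lemma~\ref{lem:ideal}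 applies.
\end{proof}

\begin{lemma}\label{lem:omega}
In $W_n(\mathcal O^\flat)$ we have $w_\rho(\omega)\ge\frac e{p-1}$.
\end{lemma}

\begin{proof}
Put $a=\varepsilon^{1/p}$, so $v^\flat(a-1)=\frac e{p-1}$. By \eqref{eq:add}, $\omega=[a]+[-1]$ has Teichm\"uller coordinates $S_i(a^{1/p^i},-1)$. The polynomial $S_i(X,-1)\in\mathbb F_p[X]$ vanishes at $X=1$ because $[1]+[-1]=0$, so it is divisible by $X-1$. Hence $w_\rho(\omega)\ge\min_i\bigl(\frac e{p^i(p-1)}+\frac{ie}p\bigr)$. From $i$ to $i+1$ the term changes by $\frac ep-\frac e{p^{i+1}}\ge0$, so the minimum is the term $i=0$.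
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:action}]
The case $\varepsilon_{\sigma^{-1}}=1$ was treated at the start of the section. Otherwise, since $\sigma^{-1}$ fixes $K_s$, we can write $\varepsilon_{\sigma^{-1}}=\varepsilon^{p^{s'}}$ with $\varepsilon$ a generator of $\mathbb Z_p(1)$ and $s'\ge s$. Take $\tau$ as in Lemma~\ref{lem:tau} for this $\varepsilon$. By Theorem~\ref{thm:input}(b),
\[
\sigma^{-1}\hat e_j=\tau^{p^{s'}}\hat e_j=\hat e_j+\sum_{k=1}^{p^{s'}}\binom{p^{s'}}k(\tau-1)^k\hat e_j=\hat e_j+\sum_ia_{ij}\hat e_i,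
\]
where $a_{ij}\in\sum_{k\ge1}\binom{p^{s'}}k\mu^kA_{\mathrm{inf}}$ by Lemma~\ref{lem:div}. We have $v_p\binom{p^{s'}}k=s'-v_p(k)$; if this number is $l$, then $k\ge p^{s'-l}\ge p^{s-l}$. So $\varphi^{-1}(a_{ij})$ is, modulo $p^n$, a sum of terms $p^l\omega^ky$ with $0\le l<n$, $k\ge p^{s-l}$ and $y\in W_n(\mathcal O^\flat)$. By Lemmas \ref{lem:w}(i) and~\ref{lem:omega}, such a term has $w_\rho\ge mp^{-l}+\rho l$ with $m=\frac{ep^s}{p-1}=\frac{q_s}{p-1}$. Since $m>q_s/p\ge m_0/p$, Lemma~\ref{lem:threshold} gives $w_\rho(\varphi^{-1}(a_{ij}))>c$. Finally, $(\sigma F)(\hat e_j)=\sigma\bigl(F(\hat e_j)+\sum_ia_{ij}F(\hat e_i)\bigr)$. Applying $\varphi^{-1}$ and reducing modulo $p^n$,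
\[
(x_{\sigma F})_j-\sigma(x_F)_j=\sum_i\sigma(\varphi^{-1}(a_{ij}))\,\sigma(x_F)_i,
\]
and $w_\rho(\sigma(x_F))\ge0$.
\end{proof}

\section{The splitting field in characteristic $p$}\label{sec:L}

Let $\mathcal F=\kappa(\!(\varpi)\!)\subset\mathbf C^\flat$ and let $\mathcal F^{\mathrm{sep}}$ be its separable closure in $\mathbf C^\flat$. The image of $\mathfrak S$ in $W_n(\mathcal O^\flat)$ lies in $W_n(\mathcal O_{\mathcal F})$, and $E$ is a unit of $W_n(\mathcal F)$ by the formula in the proof of Lemma~\ref{lem:w}(iv).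

\begin{lemma}\label{lem:finite}
The group $\mathcal T$ is finite, and the Witt coordinates of its elements generate a finite Galois extension $\mathcal L$ of $\mathcal F$.
\end{lemma}

\begin{proof}
Write $x_j=\sum_i\mathsf V^i[X_{j,i}]$, where $\mathsf V$ is the Verschiebung and the $X_{j,i}$ are the Witt coordinates. We have $\mathsf V^i[X]\cdot a=\mathsf V^i([X]\varphi^i(a))\equiv\mathsf V^i[X\bar a^{p^i}]$ modulo $\mathsf V^{i+1}$, where $\bar a$ is the coordinate of index $0$ of $a$, and adding $\mathsf V^i[Y]$ to a Witt vector adds $Y$ to its $i$-th coordinate and leaves the earlier ones unchanged. So the $i$-th coordinate of $\varphi(x)=x\Lambda$ reads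
\[
X_{j,i}^p=\sum_kX_{k,i}\bar\Lambda_{kj}^{p^i}+(\text{a polynomial over $\mathcal O_{\mathcal F}$ in the $X_{k,i'}$ with $i'<i$}),\qquad1\le j\le h.
\]
Suppose the coordinates of index $i'<i$ are given in a finite separable extension $\mathcal F_1$ of $\mathcal F$. The system in the $h$ unknowns $X_{j,i}$ defines an $\mathcal F_1$-algebra spanned by the monomials with all exponents less than $p$. Its Jacobian matrix is $-\varphi^i(\bar\Lambda)$, which is invertible because $\bar\Lambda\bar\Lambda'=\varpi^{er}$. The algebra is therefore finite \'etale, a product of finite separable extensions of $\mathcal F_1$: there are finitely many solutions in $\mathbf C^\flat$, all in $\mathcal F^{\mathrm{sep}}$. Induction on $i$ shows that $\mathcal T$ is finite with coordinates in $\mathcal F^{\mathrm{sep}}$. The group $\mathrm{Gal}(\mathcal F^{\mathrm{sep}}/\mathcal F)$ preserves the equations and $v^\flat$, hence $\mathcal T$, so $\mathcal L/\mathcal F$ is Galois.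
\end{proof}

Let $\mathcal F'=\kappa'(\!(\varpi)\!)$ be the maximal unramified subextension of $\mathcal L/\mathcal F$, with $\kappa'\subset\bar\kappa$ finite over $\kappa$. Let $\Gamma=\mathrm{Gal}(\mathcal L/\mathcal F')$ and $\nu=|\Gamma|$. Let $z$ be a uniformizer of $\mathcal L$, equal to $\varpi$ if $\nu=1$, and let $P$ be its minimal polynomial over $\mathcal F'$, which is Eisenstein. Put $i_\Gamma(g)=v^\flat(gz-z)$, so $i_\Gamma(1)=\infty$ and $i_\Gamma(g)\in\frac1\nu\mathbb Z_{>0}$ for $g\ne1$. Note that $v^\flat(gz-g'z)=i_\Gamma(g^{-1}g')$. By (D2) and (D3),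
\[
d:=\sum_{g\ne1}i_\Gamma(g)=v^\flat(\mathcal D_{\mathcal L/\mathcal F}).
\]
If $\nu\ge2$, put $i_{\max}=\max_{g\ne1}i_\Gamma(g)$ and $b=d+i_{\max}$. The meaning of $b$ is the following. Let $\Phi(x)=\sum_{g\in\Gamma}\min(x,i_\Gamma(g))$, a strictly increasing piecewise linear function with $\Phi(i_{\max})=b$. If $y\in\mathbf C^\flat$ and $\delta_y=\max_gv^\flat(y-gz)$ is attained at $g_0$, then $v^\flat(y-gz)=\min(\delta_y,i_\Gamma(g_0^{-1}g))$: this is the ultrametric inequality if $i_\Gamma(g_0^{-1}g)<\delta_y$, and otherwise the left side is at least $\delta_y$, hence equal to it by maximality. Summing over $g$,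
\begin{equation}\label{eq:Phi}
v^\flat(P(y))=\Phi(\delta_y).
\end{equation}
So $b$ is the precision beyond which an approximate root of $P$ singles out one true root.

\begin{proposition}\label{prop:d}
We have $d<m_0$, and $b\le m_0+\frac1\nu$ if $\nu\ge2$.
\end{proposition}

We have no equation for $z$, only the system that defines $\mathcal T$. What the system gives is a rigidity property: an approximate embedding of $\mathcal O_{\mathcal L}$, with precision beyond $m_0$, forces a true one. This is the next lemma. If $b$ were large, perturbing $P$ would produce an approximate embedding that violates this property.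

\begin{lemma}\label{lem:approx}
Let $\mathcal E\subset\mathbf C^\flat$ be a finite extension of $\mathcal F'$, let $m>m_0$ and $\mathfrak b=\mathcal O_{\mathcal E}\cap\mathfrak a_m$. Let $\iota:\mathcal O_{\mathcal L}\to\mathcal O_{\mathcal E}/\mathfrak b$ be a homomorphism of $\mathcal O_{\mathcal F'}$-algebras such that
\begin{equation}\label{eq:iso}
\min(v^\flat(y),m)=\min(v^\flat(y'),m)\quad\text{whenever $y'\in\mathcal O_{\mathcal E}$ lifts $\iota(y)$.}
\end{equation}
Then $\mathcal L\subset\mathcal E$.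
\end{lemma}

\begin{proof}
We construct an injective map $x\mapsto x^*$ from $\mathcal T$ to $\mathcal T\cap W_n(\mathcal O_{\mathcal E})^h$. As $\mathcal T$ is finite, the map is then onto $\mathcal T$, so all coordinates of elements of $\mathcal T$ lie in $\mathcal E$. Let $\delta>0$ be as in Lemma~\ref{lem:threshold}(ii).

\emph{An approximate solution.} Let $x\in\mathcal T\subset W_n(\mathcal O_{\mathcal L})^h$ and choose a lift $x'\in W_n(\mathcal O_{\mathcal E})^h$ of $W_n(\iota)(x)$. The ring homomorphism $W_n(\iota)$ commutes with $\varphi$ and sends the entries of $\Lambda$ to their classes. So $\Delta=\varphi(x')-x'\Lambda$ lies in $W_n(\mathfrak b)^h$, and $w_e(\Delta)\ge pc+\delta$.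

\emph{The correction.} The vector $x'+\mathbf y$ solves the equation if and only if $\mathbf y\Lambda=\varphi(\mathbf y)+\Delta$. Put $\mathbf y_0=0$ and $\mathbf y_{k+1}=(\varphi(\mathbf y_k)+\Delta)\Lambda^{-1}\in W_n(\mathcal E)^h$. If $w_\rho(\mathbf y_k)\ge c+\delta$, then $w_e(\varphi(\mathbf y_k)+\Delta)\ge pc+\delta$, and Lemma~\ref{lem:contract} gives $w_\rho(\mathbf y_{k+1})\ge c+\delta$. So this bound holds for all $k$; in terms of Witt coordinates, the $i$-th coordinates of $\mathbf y_k$ have valuation at least $p^i(c+\delta-\rho i)$, which is positive because $c>\rho(n-1)$. Thus $\mathbf y_k\in W_n(\mathcal O_{\mathcal E})^h$. Moreover $\mathbf y_{k+1}-\mathbf y_k=\varphi(\mathbf y_k-\mathbf y_{k-1})\Lambda^{-1}$, so Lemma~\ref{lem:contract} and induction give $w_\rho(\mathbf y_{k+1}-\mathbf y_k)\ge c+p^k\delta$. Hence $\mathbf y_{k+1}-\mathbf y_k\in W_n(\mathcal O_{\mathcal E}\cap\mathfrak a_{p^k\delta})^h$, which means that the Witt coordinates of $\mathbf y_{k+1}$ and $\mathbf y_k$ are congruent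 modulo $\mathfrak a_{p^k\delta}$. Since $\mathcal E$ is complete, they converge to the coordinates of some $\mathbf y_x\in W_n(\mathcal O_{\mathcal E})^h$ with $w_\rho(\mathbf y_x)\ge c+\delta$. Reducing $\mathbf y_{k+1}\Lambda=\varphi(\mathbf y_k)+\Delta$ modulo $W_n(\mathfrak a_{p^k\delta})$ for every $k$ gives $\mathbf y_x\Lambda=\varphi(\mathbf y_x)+\Delta$. We put $x^*=x'+\mathbf y_x$.

\emph{Injectivity.} Let $x,\tilde x\in\mathcal T$ with $x^*=\tilde x^*$. Then $x'-\tilde x'=\mathbf y_{\tilde x}-\mathbf y_x$ is a lift of $W_n(\iota)(x-\tilde x)$ with $w_\rho\ge c+\delta$. By \eqref{eq:iso}, the $i$-th Witt coordinates of $x-\tilde x$ have valuation at least $\min(m,p^i(c+\delta-\rho i))$. Therefore $w_\rho(x-\tilde x)\ge\min_i\min(mp^{-i}+\rho i,\,c+\delta)$, which exceeds $c$ by Lemma~\ref{lem:threshold}. Lemma~\ref{lem:gap} gives $x=\tilde x$.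
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:d}]
If $\nu=1$, then $d=0$. Let $\nu\ge2$ and suppose that $m:=b-\frac1\nu>m_0$. Write $m=\lfloor m\rfloor+\frac k\nu$ with $0\le k<\nu$ an integer, and put $Q=P+\varpi^{\lfloor m\rfloor}X^k$. Since $m>m_0>1$, we have $\lfloor m\rfloor\ge1$, and $\lfloor m\rfloor\ge2$ if $k=0$. So $Q$ is Eisenstein. Let $\vartheta\in\mathbf C^\flat$ be a root of $Q$ and $\mathcal E=\mathcal F'(\vartheta)$, of degree $\nu$ over $\mathcal F'$. Then $P(\vartheta)=-\varpi^{\lfloor m\rfloor}\vartheta^k$ has valuation exactly $m$, so $z\mapsto\vartheta$ defines a homomorphism $\iota:\mathcal O_{\mathcal L}=\mathcal O_{\mathcal F'}[X]/(P)\to\mathcal O_{\mathcal E}/\mathfrak b$. By (D1), $\sum_{j<\nu}c_jz^j$ and $\sum_{j<\nu}c_j\vartheta^j$ have the same valuation, which gives \eqref{eq:iso}. By Lemma~\ref{lem:approx}, $\mathcal L\subset\mathcal E$, and $\mathcal L=\mathcal E$ by comparing degrees over $\mathcal F'$.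

Thus $\vartheta\in\mathcal L$ and $\delta_\vartheta\in\frac1\nu\mathbb Z$. By \eqref{eq:Phi}, $\Phi(\delta_\vartheta)=m<b=\Phi(i_{\max})$, so $\delta_\vartheta\le i_{\max}-\frac1\nu$. For $x<i_{\max}$ the slope of $\Phi$ is at least $2$, with contributions from $g=1$ and from an element with $i_\Gamma(g)=i_{\max}$. Hence $m\le b-\frac2\nu$, a contradiction. This proves $b\le m_0+\frac1\nu$.

If $i_{\max}=\frac1\nu$, then $d=\frac{\nu-1}\nu<1<m_0$. Otherwise $i_{\max}\ge\frac2\nu$ and $d=b-i_{\max}\le m_0-\frac1\nu$.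
\end{proof}

\section{Lifting to characteristic zero}\label{sec:lift}

The homomorphism $x\mapsto x^{(l)}\bmod p$ sends $\varpi$ to $\pi_l$ and remembers elements of $\mathcal O^\flat$ up to precision $q_l$. If the ramification of $\mathcal L$ is visible below that precision, $\mathcal L$ should have a counterpart over $K_l$. Let $l\in\{s,s+1\}$. Since $m_0\le q_s\le q_l$, Proposition~\ref{prop:d} gives
\begin{equation}\label{eq:small}
d<q_l,\qquad\text{and if $\nu\ge2$,}\quad i_{\max}\le d<q_l\quad\text{and}\quad i_{\max}<q_l+1-d.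
\end{equation}
Let $K'_l=K_l\cdot W(\kappa')[1/p]$, an unramified extension of $K_l$ with uniformizer $\pi_l$. For $c=\sum_j\lambda_j\varpi^j\in\kappa'[[\varpi]]$ put $\tilde c=\sum_j[\lambda_j^{1/p^l}]\pi_l^j\in\mathcal O_{K'_l}$. Then $v_l(\tilde c)=v^\flat(c)$ and $c^{(l)}\equiv\tilde c\bmod p$. If $c=\varpi c'$ with $c'\in\kappa'[[\varpi]]$, then $c^{(l)}=\pi_lc'^{(l)}$ and $\tilde c=\pi_l\tilde c'$, so even $c^{(l)}\equiv\tilde c\bmod p\pi_l$. Write $P=\sum_kc_kX^k$ and $\tilde P=\sum_k\tilde c_kX^k$, an Eisenstein polynomial over $K'_l$, and put $a_g=(gz)^{(l)}$ for $g\in\Gamma$.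

\begin{lemma}\label{lem:lift}
Let $l\in\{s,s+1\}$.
\begin{enumerate}
\item[(i)] For each $g\in\Gamma$ there is a unique root $\tilde z_g$ of $\tilde P$ with $v_l(\tilde z_g-a_g)\ge q_l+1-d$. The map $g\mapsto\tilde z_g$ is a bijection onto the roots of $\tilde P$, and $v_l(\tilde z_g-\tilde z_{g'})=i_\Gamma(g^{-1}g')$.
\item[(ii)] $M_l:=K'_l(\tilde z_1)$ is totally ramified of degree $\nu$ over $K'_l$, and $v_l(\mathcal D_{M_l/K_l})=d$.
\item[(iii)] For every $x\in\mathcal O_{\mathcal L}$ there is $y\in\mathcal O_{M_l}$ with $v_l(x^{(l)}-y)\ge\min(q_l,q_l+1-d)$.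
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\nu=1$, then $\tilde P=X-\pi_l$ and $\tilde z_1=a_1=\pi_l$. Let $\nu\ge2$. We first show that $a_g$ is a root of $\tilde P$ up to precision $q_l+1$. The extra $1$ comes from the Eisenstein shape: every term $c_k(gz)^k$ of $P(gz)=0$ is divisible by $\varpi$ in $\mathcal O^\flat$, because $\varpi\mid c_k$ for $k<\nu$ and $v^\flat((gz)^\nu)=1$. Divide the relation by $\varpi$, apply $x\mapsto x^{(l)}\bmod p$, and multiply by $\pi_l$. This gives $\sum_kc_k^{(l)}a_g^k\equiv0\bmod p\pi_l$. Since $c_k^{(l)}\equiv\tilde c_k\bmod p\pi_l$ for $k<\nu$ and $c_\nu=1$, we get $v_l(\tilde P(a_g))\ge q_l+1$.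

Next, $a_g-a_{g'}\equiv(gz-g'z)^{(l)}\bmod p$ and $i_{\max}<q_l$ give $v_l(a_g-a_{g'})=i_\Gamma(g^{-1}g')$ for $g\ne g'$. Write
\[
\tilde P(X+a_g)=\sum_kb_kX^k,\qquad X\prod_{g'\ne g}(X+a_g-a_{g'})=\sum_kb'_kX^k.
\]
Applying $x\mapsto x^{(l)}\bmod p$ to $P=\prod_{g'}(X-g'z)$ shows that $b_k\equiv b'_k\bmod p$. For $k\ge1$, $b'_k$ is a sum of products of all but $k-1$ of the differences $a_g-a_{g'}$, so $v_l(b'_1)=d$ and $v_l(b'_k)\ge d-(k-1)i_{\max}$. As $d<q_l$, the same holds for the $b_k$. Recall that the valuations of the roots of $\sum b_kX^k$, with multiplicity, are the negatives of the slopes of the lower convex hull of the points $(k,v_l(b_k))$. The points with $k\ge1$ lie on or above the line of slope $-i_{\max}$ through $(1,d)$, while $v_l(b_0)-d\ge q_l+1-d>i_{\max}$ by \eqref{eq:small}. So $(1,d)$ is a vertex: exactly one root of $\tilde P(X+a_g)$ has valuation at least $q_l+1-d$, and the others have valuation at most $i_{\max}$. This gives existence and uniqueness of $\tilde z_g$. For $g\ne g'$,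 the difference $\tilde z_g-\tilde z_{g'}$ differs from $a_g-a_{g'}$ by an element of valuation greater than $i_{\max}$, which gives the distances. In particular the $\tilde z_g$ are $\nu$ distinct roots, hence all roots.

(ii) This follows from (D1), from (D2) with the distances in (i), and from (D3).

(iii) Write $x=\sum_{k<\nu}x_kz^k$ with $x_k\in\mathcal O_{\mathcal F'}$. Then $x^{(l)}\equiv\sum\tilde x_ka_1^k\bmod p$, and $y=\sum\tilde x_k\tilde z_1^k$ works by (i).
\end{proof}

\begin{remark}
A condition such as $d<q_l$ cannot be dropped. Let $(p-1)\mid a$ and $P=X^p-\varpi^aX-\varpi$. The roots differ by elements of $\mathbb F_p\varpi^{a/(p-1)}$, so a root generates a Galois extension with $d=a$. At a root $\tilde z$ of the lift, $\tilde P'(\tilde z)=p\tilde z^{p-1}-\pi_l^a$ has valuation $\min(a,q_l+1-\frac1p)$, which is not $d$ when $a>q_l$.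
\end{remark}

We want to show that $\mathrm{Gal}(\bar K/M_s)$ fixes $\mathcal O_{\mathcal L}$ modulo $\mathfrak a_{m_1}$ for some $m_1>m_0/p$. Lemma~\ref{lem:lift}(iii) at level $s$ gives this with $m_1=\min(q_s,q_s+1-d)$. That suffices when $(1-\beta)q_s\ge\beta q_s/p$, that is $\beta\le\frac p{p+1}$, but for $\beta=1$ the only available lower bound is $q_s+1-d>1$. At level $s+1$ the approximation is much better. The price is that the approximating elements lie in $M_{s+1}$, so we need to know how $\mathrm{Gal}(\bar K/M_s)$ moves them.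

\begin{lemma}\label{lem:two}
We have $M_s\subset M_{s+1}$, and $v_{s+1}(\sigma y-y)\ge1+\frac{pq_s}{p-1}-d$ for all $\sigma\in\mathrm{Gal}(\bar K/M_s)$ and $y\in\mathcal O_{M_{s+1}}$.
\end{lemma}

\begin{proof}
\emph{The inclusion.} If $\nu=1$, then $M_l=K'_l$. Let $\nu\ge2$, let $\tilde z$ and $\tilde z'$ be the roots $\tilde z_1$ at levels $s$ and $s+1$, and let $a=z^{(s+1)}$, so $a^p=z^{(s)}$. Put $y_0=\tilde z'-a$. Then $p\,v_s(y_0)=v_{s+1}(y_0)\ge q_{s+1}+1-d>i_{\max}$. Since $\tilde z'^p-a^p\in y_0^p+p\mathcal O_{\mathbf C}$ and $v_s(p)=q_s>i_{\max}$, we get $v_s(\tilde z'^p-a^p)>i_{\max}$. Also $v_s(a^p-\tilde z)\ge q_s+1-d>i_{\max}$. So $v_s(\tilde z'^p-\tilde z)>i_{\max}$, and $i_{\max}$ is the largest value of $v_s(\tilde z-\tilde z_g)$ over the other conjugates of $\tilde z$. By (D4), $M_s\subset K'_s(\tilde z'^p)\subset M_{s+1}$. As $M_{s+1}/K'_s$ is totally ramified of degree $p\nu$ and $[M_s:K'_s]=\nu$, the extension $M_{s+1}/M_s$ is totally ramified of degree $p$.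

\emph{The embeddings.} We have $v_s(\mathcal D_{K_{s+1}/K_s})=v_s(p\pi_{s+1}^{p-1})=q_s+1-\frac1p$, which exceeds $d=v_s(\mathcal D_{M_s/K_s})$. By (D3), $K_{s+1}\not\subset M_s$. Hence $M_{s+1}=M_s(\pi_{s+1})$, with minimal polynomial $X^p-\pi_s$. This extension need not be Galois. But $[M_s(\zeta_p):M_s]$ is prime to $p$, so $M_s(\zeta_p,\pi_{s+1})/M_s(\zeta_p)$ still has degree $p$; it is cyclic, generated by the element $\gamma$ with $\gamma(\pi_{s+1})=\zeta_p\pi_{s+1}$. The $M_s$-embeddings of $M_{s+1}$ into $\bar K$ are the restrictions of the $\gamma^j$, $0\le j<p$.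

\emph{The distances.} Let $\Pi$ be a uniformizer of $M_{s+1}$, so $\mathcal O_{M_{s+1}}=\mathcal O_{M_s}[\Pi]$ by (D1). The identity $\gamma^j\Pi-\Pi=\sum_{m<j}\gamma^m(\gamma\Pi-\Pi)$ gives $v_s(\gamma^j\Pi-\Pi)\ge v_s(\gamma\Pi-\Pi)$, and for $1\le j<p$ the reverse inequality follows by taking $\gamma^j$ as generator. Let $i_*$ be the common value. By (D2), $v_s(\mathcal D_{M_{s+1}/M_s})=(p-1)i_*$. Computing $v_s(\mathcal D_{M_{s+1}/K_s})$ through $K_{s+1}$ and through $M_s$, with Lemma~\ref{lem:lift}(ii) at both levels, we find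
\[
\frac dp+q_s+1-\frac1p=d+(p-1)i_*,\qquad\text{that is,}\qquad p\,i_*=1+\frac{pq_s}{p-1}-d .
\]
Finally $y$ is a polynomial in $\Pi$ over $\mathcal O_{M_s}$, so $\sigma y-y$ is divisible by $\sigma\Pi-\Pi$, which is $0$ or has $v_{s+1}=pi_*$.
\end{proof}

\begin{proposition}\label{prop:move}
There is $m_1>m_0/p$ such that $v^\flat(\sigma x-x)\ge m_1$ for all $x\in\mathcal O_{\mathcal L}$ and $\sigma\in\mathrm{Gal}(\bar K/M_s)$.
\end{proposition}

\begin{proof}
Put $m_1=\min\bigl(1+\frac{pq_s}{p-1}-d,\ q_{s+1},\ q_{s+1}+1-d\bigr)$. Since $d<q_s$, the first number exceeds $\frac{q_s}{p-1}$ and the other two exceed $(p-1)q_s$. So $m_1>q_s/p\ge m_0/p$. Choose $y\in\mathcal O_{M_{s+1}}$ as in Lemma~\ref{lem:lift}(iii) at level $s+1$. In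
\[
\sigma x^{(s+1)}-x^{(s+1)}=\sigma\bigl(x^{(s+1)}-y\bigr)+(\sigma y-y)-\bigl(x^{(s+1)}-y\bigr)
\]
each term has $v_{s+1}\ge m_1$, by Lemma~\ref{lem:two} for the middle one. The left side is congruent to $(\sigma x-x)^{(s+1)}$ modulo $p$, and $v_{s+1}(p)=q_{s+1}\ge m_1$. Hence $v^\flat(\sigma x-x)=v_{s+1}((\sigma x-x)^{(s+1)})\ge m_1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\sigma\in\mathrm{Gal}(\bar K/M_s)\subset G_{K_s}$ and $F\in T$. The Witt coordinates of $x_F$ lie in $\mathcal O_{\mathcal L}$. By Proposition~\ref{prop:move}, $\sigma(x_F)$ and $x_F$ have the same image in $W_n(\mathcal O^\flat/\mathfrak a_{m_1})^h$, so $\sigma(x_F)-x_F\in W_n(\mathfrak a_{m_1})^h$ and $w_\rho(\sigma(x_F)-x_F)>c$ by Lemma~\ref{lem:threshold}(i). Together with Proposition~\ref{prop:action}, this gives $w_\rho(x_{\sigma F}-x_F)>c$. The vector $\sigma(x_F)$ need not lie in $\mathcal T$, but $x_{\sigma F}-x_F$ does, so it vanishes by Lemma~\ref{lem:gap}. By Lemma~\ref{lem:embed}, $\sigma$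 acts trivially on $T/p^nT$. Hence $L_n\subset M_s$. By (D3), \eqref{eq:Kl}, Lemma~\ref{lem:lift}(ii) and Proposition~\ref{prop:d},
\[
v_K(\mathcal D_{L_n/K})\le v_K(\mathcal D_{M_s/K})=1+es-\frac1{p^s}+\frac d{p^s}<1+es-\frac1{p^s}+\frac{m_0}{p^s},
\]
and $m_0p^{-s}=e\beta$ by \eqref{eq:const}. This is the bound of Theorem~\ref{thm:main}. \qed

\begin{remark}
The bound $r$ on the weights enters only through $\Lambda\Lambda'=E^r$, in Lemmas \ref{lem:contract} and~\ref{lem:finite}; Theorem~\ref{thm:input}(b) is used only in Section~\ref{sec:action}. Sections \ref{sec:w} and~\ref{sec:L} do not involve $\alpha$. The hypothesis $p^\alpha(p-1)\ge r$, that is $m_0\le q_s$, enters through \eqref{eq:small} and through the inequality $q_s/p\ge m_0/p$ in Propositions \ref{prop:action} and~\ref{prop:move}.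
\end{remark}

\section{Sharpness}\label{sec:sharp}

Throughout this section $r=p^a$, $s=n+a$, $\varepsilon=(\zeta_{p^l})_l$ and $t=\log[\varepsilon]$. We build a lattice whose reduction modulo $p^n$ sees $p^s$-th roots of units, and compute the ramification of these roots by local class field theory.

\subsection*{Kummer representations}
Let $x$, $c_x$ and $\mathcal K_x$ be as in the introduction, and let $\tilde x=(x^{1/p^l})_l\in\mathcal O^\flat$, so $g\tilde x=\varepsilon^{c_x(g)}\tilde x$. Applying $g$ to $g'\tilde x$ gives $c_x(gg')=c_x(g)+\chi(g)c_x(g')$. Suppose first that $x\in1+\pi\mathcal O_K$, and put $y=[\tilde x]-1$. Its reduction $\tilde x-1$ has positive valuation, because $(\tilde x-1)^{(0)}\equiv x-1\bmod p$. If $mv^\flat(\tilde x-1)\ge e$, then $y^m\in(p,\xi)A_{\mathrm{inf}}$, whose elements have divided powers in $A_{\mathrm{cris}}$. So $y^i\in\lfloor i/m\rfloor!\,A_{\mathrm{cris}}$, the series $\log[\tilde x]=\sum_{i\ge1}(-1)^{i-1}y^i/i$ converges in $B^+_{\mathrm{cris}}$, and $g\log[\tilde x]=\log[\tilde x]+c_x(g)t$.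 The two $G_K$-equivariant maps $\mathcal K_x[1/p]\to B^+_{\mathrm{cris}}$ that send $(\mathbf e_1,\mathbf e_0)$ to $(t,\log[\tilde x])$ and to $(0,1)$ are linearly independent over $K_0$, so the two-dimensional representation $\mathcal K_x[1/p]$ is crystalline. For $x=\pi$ the same two maps, with values in $B_{\mathrm{st}}=B_{\mathrm{cris}}[\log[\varpi]]$, show that it is semi-stable. In both cases it is an extension of $\mathbb Q_p$ by $\mathbb Q_p(1)$.

\subsection*{The lattice of integer-valued polynomials}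
The group $G_K$ preserves the affine line $\{Y\mathbf e_1+\mathbf e_0\}$ in $\mathcal K_x[1/p]$ and acts on its coordinate by $\ell_g(Y)=\chi(g)Y+c_x(g)$. Let $V_x$ be the space of polynomials in $\mathbb Q_p[Y]$ of degree at most $r$, with $gP=P\circ\ell_g^{-1}$. Restricting homogeneous polynomials of degree $r$ to the line identifies $V_x$ with the $r$-th symmetric power of the dual of $\mathcal K_x[1/p]$. So $V_x$ is crystalline if $x\in1+\pi\mathcal O_K$ and semi-stable if $x=\pi$. The filtration by degree has graded pieces $\mathbb Q_p(-i)$, $0\le i\le r$, so the weights lie between $0$ and $r$ up to duality. Let $R_x\subset V_x$ be the set of $P$ with $P(\mathbb Z_p)\subset\mathbb Z_p$. It is a lattice with basis $\binom Yi$, $0\le i\le r$, since $P=\sum_i(\delta^iP)(0)\binom Yi$ with $\delta P(Y)=P(Y+1)-P(Y)$. It is $G_K$-stable because each $\ell_g$ is a bijection of $\mathbb Z_p$. The denominator of $\binom Y{p^j}$ is what gains $j$ more powers of $p$.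

\begin{lemma}\label{lem:sym}
If $g\in G_K$ acts trivially on $R_x/p^nR_x$, then $g$ fixes $x^{1/p^{n+a}}$.
\end{lemma}

\begin{proof}
Put $c_0=c_x(g)$. Since $g^{-1}$ also acts trivially, $P\circ\ell_g-P\in p^nR_x$ for $P\in R_x$. Taking $P=\binom Y{p^j}$ with $0\le j\le a$ and evaluating at $Y=0$ gives $\binom{c_0}{p^j}\in p^n\mathbb Z_p$. We have
\[
\binom{c_0}{p^j}=\frac{c_0}{p^j}\prod_{0<i<p^j}\Bigl(\frac{c_0}i-1\Bigr).
\]
If $v_p(c_0)\ge j$, each factor in the product is a unit, since $v_p(i)<j$; then $v_p(c_0)-j\ge n$. The case $j=0$ gives $v_p(c_0)\ge n$. If $1\le j\le a$ and $v_p(c_0)\ge n+j-1$, then $v_p(c_0)\ge j$, so $v_p(c_0)\ge n+j$. By induction $c_0\equiv0\bmod p^{n+a}$.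
\end{proof}

For $x=\pi$ the lemma gives $K_s\subset L_n$ with $s=n+\alpha_1$: for $r=p^a$, the field $K_s$ over which the proof of Theorem~\ref{thm:main} takes place can itself be contained in $L_n$.

\subsection*{Conductors}
Assume now that $\kappa$ is finite and $\zeta_{p^s}\in K$; then $(p-1)\mid e$. Let $U^i=1+\pi^i\mathcal O_K$ for $i\ge1$ and $U^0=\mathcal O_K^*$. For $x\in K^*$ let $\psi_x:G_K\to\mu_{p^s}$, $g\mapsto g(y)/y$ with $y^{p^s}=x$, be the Kummer character, viewed as a character of $K^*$ through the Artin map. The conductor exponent $\mathfrak f(\psi)$ of a character $\psi$ is the least $i\ge0$ with $\psi(U^i)=1$. We recall two facts. If $L/K$ is cyclic and totally ramified of degree $p$ with uniformizer $y$, and $v_L(\sigma y-y)=j_0+1$ for $\sigma\ne1$, then the upper and lower breaks both equal $j_0$, and the Artin map sends $U^{j_0}$ onto $\mathrm{Gal}(L/K)$. If $H/K$ is finite abelian, the conductor--discriminant formula says that the valuation $[H:K]\,v_K(\mathcal D_{H/K})$ of the discriminant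 is the sum of the $\mathfrak f(\psi)$ over the characters $\psi$ of $\mathrm{Gal}(H/K)$.

\begin{lemma}\label{lem:cond}
If $x\in U^1\setminus U^2$, then $\mathfrak f(\psi_x)\ge e\bigl(s+\frac1{p-1}\bigr)$.
\end{lemma}

\begin{proof}
Let $y_0=x^{1/p}$. Then $y_0-1$ is a root of $(X+1)^p-x$, which is Eisenstein because $v_K(1-x)=1$. For $\sigma\ne1$ in $\mathrm{Gal}(K(y_0)/K)$ we have $\sigma y_0-y_0=(\zeta-1)y_0$ with $\zeta$ a primitive $p$-th root of unity, so $v_K(\sigma y_0-y_0)=\frac e{p-1}$ and the break is $j_0=\frac{pe}{p-1}-1$. Choose $z_0\in U^{j_0}$ whose Artin symbol moves $y_0$. The symbol multiplies $y_0$ by $\psi_x(z_0)^{p^{s-1}}$, so $\psi_x(z_0^{p^{s-1}})\ne1$. For $i\ge\frac e{p-1}$ the binomial formula gives $(U^i)^p\subset U^{i+e}$, because $pi\ge i+e$. As $j_0=\frac e{p-1}+e-1\ge\frac e{p-1}$, we get $z_0^{p^{s-1}}\in U^{j_0+(s-1)e}$. Hence $\mathfrak f(\psi_x)\ge j_0+(s-1)e+1=e\bigl(s+\frac1{p-1}\bigr)$.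
\end{proof}

The different averages conductors over all characters, and characters of small order have small conductor. To make them negligible we use many independent units, which requires a large residue field.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $f\ge1$, $\kappa=\mathbb F_{p^f}$, and let $K$ be any finite totally ramified extension of $K_0(\zeta_{p^s})$, so that $e$ can be arbitrarily large. Let $\lambda$ run over an $\mathbb F_p$-basis of $\kappa$, put $x_\lambda=1+[\lambda]\pi$, and let $T$ be $\bigoplus_\lambda R_{x_\lambda}$ or its dual, whichever has weights between $0$ and $r$. Then $V=T[1/p]$ is crystalline, and Lemma~\ref{lem:sym} shows that $L_n$ contains the field $H$ generated over $K$ by the $x_\lambda^{1/p^s}$.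

For $m=(m_\lambda)\in\mathbb Z^f$ put $x^m=\prod_\lambda x_\lambda^{m_\lambda}$. The map $m\mapsto\psi_{x^m}$ induces a homomorphism from $(\mathbb Z/p^s)^f$ to the character group of $\mathrm{Gal}(H/K)$. It is surjective: the $\psi_{x_\lambda}$ embed $\mathrm{Gal}(H/K)$ in $\mu_{p^s}^f$, and every character of a subgroup of a finite abelian group extends to the group. All fibers have the same size, so $v_K(\mathcal D_{H/K})$ is the average of $\mathfrak f(\psi_{x^m})$ over $m\in(\mathbb Z/p^s)^f$. If some $m_\lambda$ is prime to $p$, then $x^m\equiv1+[\sum_\lambda m_\lambda\lambda]\pi\bmod\pi^2$ with $\sum_\lambda m_\lambda\lambda\ne0$, so $x^m\in U^1\setminus U^2$. Such $m$ form a proportion $1-p^{-f}$ of all $m$. By (D3) and Lemma~\ref{lem:cond},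
\[
v_K(\mathcal D_{L_n/K})\ge v_K(\mathcal D_{H/K})\ge(1-p^{-f})\,e\Bigl(n+a+\frac1{p-1}\Bigr).
\]
It remains to choose $f$ with $p^{-f}\bigl(n+a+\frac1{p-1}\bigr)<\eta$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AZ}
\emph{Algebraische Zahlentheorie}, \texttt{https://core.ac.uk/download/595727963.pdf}.

\bibitem{Kisin}
Kisin, \emph{Crystalline representations and $F$-crystals}.

\bibitem{LiuBreuil}
T.~Liu, \emph{On lattices in semi-stable representations: a proof of a conjecture of Breuil}, Compositio Math. 144 (2008).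

\bibitem{LiuNote}
T.~Liu, \emph{A note on lattices in semi-stable representations}, Math. Ann. 346 (2010).

\end{thebibliography}
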